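# Plat closures in four-space, and a Klein bottle that is not one

## 1. Orientable surface-links are plats

**Conventions.** We work in the smooth category, or in the PL category with locally flat surfaces. The arguments are written smoothly, and corners are rounded whenever necessary; Sections 6 and 8 comment on the PL category. Write $\mathbb R^4=\mathbb R^2\times\mathbb C$ with coordinates $(w,z)$. Let $D^2\subset\mathbb R^2$ be a round disk, $B^2=\{|z|\le 1\}\subset\mathbb C$, and $\mathrm{pr}_2(w,z)=z$. Fix a line $\ell\subset\mathbb R^2$ through the interior of $D^2$ and a unit vector $n\in\mathbb R^2$ orthogonal to $\ell$.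

**Definition (surface-links).** A *surface-link* is a closed surface in $\mathbb R^4$, not necessarily orientable or connected. A *surface-knot* is a connected surface-link. Two surface-links are *equivalent* if an ambient isotopy of $\mathbb R^4$ carries one to the other.

**Definition (2-dimensional braids).** A *braided surface* of degree $n$ is a compact surface $S$ properly embedded in $D^2\times B^2$ such that $\mathrm{pr}_2|_S:S\to B^2$ is a branched covering of degree $n$ and $\partial S$ is a closed $n$-braid in $D^2\times\partial B^2$. Fix a set $Q_n$ of $n$ interior points of $D^2$. A *2-dimensional braid* is a braided surface $S$ with $\partial S=Q_n\times\partial B^2$.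

The smallest examples are the unions of constant sheets $Q_n\times B^2$. For an example with branch points, write $z=X+iY$, let $\mathbb R^2=\mathbb C$, $Q_2=\{\pm1\}$, and take
$$q(z)=X^2-\tfrac14+2iY .$$
The value $q(z)$ lies in $(-\infty,0]$ only if $Y=0$ and $|X|\le\frac12$. So off the segment $[-\frac12,\frac12]$ there is a root $\sqrt q$ with positive real part. Let $S$ be $\{w^2=q(z)\}$ over $|z|\le\frac34$. Over $\frac34\le|z|\le1$ let $S$ be $w=\pm\bigl((1-\lambda)\sqrt q+\lambda\bigr)$, where $\lambda=\lambda(|z|)$ grows from $0$ to $1$. The bracket has positive real part, so the two sheets never meet, and $w=\pm1$ over $|z|=1$. The zeros $\pm\frac12$ of $q$ are transverse ($q$ is a local diffeomorphism there), so near them $S$ is smooth with coordinate $w$, and the projection is modeled on $w\mapsto w^2$. Thus $S$ is a 2-dimensional braid of degree 2 with two branch points. We call it $S_{\mathrm{tube}}$. Its Euler characteristic is $2\cdot1-2=0$; it is connected with two boundary circles, so it is an annulus.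

A 2-dimensional braid is always *oriented*: pull back the orientation of $B^2$ by the branched covering. I call this the $B^2$-orientation. With the boundary orientation, every circle $\{x\}\times\partial B^2$ of $\partial S$ then runs counterclockwise, that is, in the direction of increasing $t$ in $z=e^{2\pi it}$.

**Definition (closure).** Glue a second disk $\overline B{}^2$ to $B^2$ to form $S^2$, and embed $D^2\times S^2$ standardly in $\mathbb R^4$, as a tubular neighborhood of an unknotted sphere (one bounding a flat 3-ball). The *closure* of a 2-dimensional braid $S$ of degree $n$ is $S\cup(Q_n\times\overline B{}^2)$.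

Kamada's theorem (Topology 33 (1994) 113–122) says that every oriented surface-link is equivalent to the closure of a 2-dimensional braid, with the orientation that extends the $B^2$-orientation of $S$.

**Definition (plat closure).** Let $n=2m$ and let $Q_{2m}=\{x_1,\dots,x_{2m}\}$ lie on $\ell$ in this order. The $k$-th *wicket* is the semicircle in $\ell\times\mathbb R$ that meets $D^2\times\{1\}$ orthogonally, has end points $(x_{2k-1},1)$ and $(x_{2k},1)$, and otherwise lies in $D^2\times(1,2)$. Place a copy of these $m$ disjoint wickets in $D^2\times\{re^{2\pi it}:1\le r\le2\}$ for each $t\in[0,1]$, with $r$ as height. The union over $t$ is a family $A=A_1\sqcup\dots\sqcup A_m$ of annuli, $A_k$ being swept out by the $k$-th wicket. For a 2-dimensional braid $S$ of degree $2m$ we have $A\cap S=\partial A=\partial S$. The closed surface $\widetilde S=S\cup A\subset D^2\times\{|z|\le2\}$ is the *plat closure* of $S$. A surface-link has a *genuine plat presentation* if it is equivalent to some $\widetilde S$.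

For $S=Q_2\times B^2$ the plat closure is two disks joined by an annulus. It is a sphere that bounds the evident ball over the segment $[x_1,x_2]$.

It is convenient to allow arbitrary arcs as bases of wickets. Let $D$ be a round disk, $Q\subset\mathrm{int}\,D$ any $2m$ points, $S$ a 2-dimensional braid with $\partial S=Q\times\partial B^2$, and $s=(s_1,\dots,s_m)$ disjoint simple arcs in $\mathrm{int}\,D$ that pair the points of $Q$, parametrized by $u\in[0,1]$. Put
$$A(s)=\bigcup_k\bigl\{\bigl(s_k(u),(1+\sqrt{u(1-u)})\,e^{2\pi it}\bigr)\bigr\},\qquad P(S,s)=S\cup A(s).$$

**Lemma 1.** Every $P(S,s)$ has a genuine plat presentation.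

*Proof.* Disjoint simple arcs in a disk are standard: an isotopy $\psi_t$ of $D$ rel $\partial D$ carries the $s_k$ to the segments $[x_{2k-1},x_{2k}]\subset\ell$. Apply $\psi_t\times\mathrm{id}_{\mathbb C}$, extended by the identity. This carries $P(S,s)$ to the union of the 2-dimensional braid $(\psi_1\times\mathrm{id})(S)$ and annuli over the segments. Now change the heights of the annuli linearly to those of the standard wickets. All intermediate heights are $1$ at the ends and larger than $1$ in between, and the bases are disjoint, so the surface stays embedded. The result is a plat closure. $\square$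

**Proposition 1.** Every orientable surface-link has a genuine plat presentation.

*Proof.* Orient the surface-link $F'$. By Kamada's theorem, $F'$ is the closure of some $S\subset D_1\times B^2$ of degree $n$, with $Q_n=\{x_1,\dots,x_n\}\subset\ell$.

**Step 1: a convenient position for the outer disks.** For $x\in\ell\cap D_1$ and $\Lambda$ large let
$$O_x=\{x\}\times\{1\le|z|\le3\}\ \cup\ (x+[0,\Lambda]n)\times\{|z|=3\}\ \cup\ \{x+\Lambda n\}\times\{|z|\le3\}.$$
I claim that the outer disks $\{x_j\}\times\overline B{}^2$ may be taken to be the $O_{x_j}$. Let $x_0\in\ell$ be the center of $D_1$. The sphere $\Sigma=(\{x_0\}\times B^2)\cup O_{x_0}$ bounds the ball $(x_0+[0,\Lambda]n)\times\{|z|\le3\}$ in the 3-space $(x_0+\mathbb Rn)\times\mathbb C$, so it is unknotted. Let $\nu$ be its inward normal in this 3-space. Then $(\ell,\nu)$ is a normal framing of $\Sigma$, equal to $(\ell,n)$ over $|z|\le2$ on the first sheet. Let $\lambda:\Sigma\to(0,1]$ be $1$ on a neighborhood of $\{x_0\}\times B^2$ and very small outside $\{x_0\}\times\{|z|\le\frac32\}$. Define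
$$\Theta:D_1\times\Sigma\to\mathbb R^4,\qquad (x_0+a\ell+bn,\;p)\mapsto p+a\ell+\lambda(p)\,b\,\nu(p),$$
where $\ell$ also denotes its unit vector. Over $\{x_0\}\times\{|z|\le\frac32\}$ this only moves points along $\ell$ and $n$. The rest of the image lies, in each $\ell$-slice, in a thin neighborhood of the rest of the sphere, which over $|z|\le\frac32$ has $n$-coordinate near $\Lambda$. So $\Theta$ is an embedding, and over $B^2$ it is the inclusion of $D_1\times B^2$. It is a framed tubular neighborhood of an unknotted sphere. Unknotted spheres are isotopic, with either orientation; normal framings with a given orientation are unique up to homotopy because $[S^2,SO(2)]$ is trivial; tubular neighborhoods are unique. So $\Theta$ may serve as the standard embedding of $D_1\times S^2$. It carries $\{x_j\}\times\overline B{}^2$ (where $b=0$) to the translate $O_{x_j}$.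

**Step 2: lowering the disks to wickets.** Put $x_j'=x_j+\Lambda n\notin D_1$. The part of $O_{x_j}$ outside $\{x_j'\}\times\{|z|<1\}$ is obtained by rotating the curve in $[x_j,x_j']\times[1,3]$ that goes up from $(x_j,1)$, across at height $3$, and down to $(x_j',1)$. Deform this curve in $[x_j,x_j']\times[1,\infty)$, rel ends, to the arch of height $1+\sqrt{u(1-u)}$. The segments $[x_j,x_j']$ are disjoint for distinct $j$, and $S$ lies over $|z|\le1$, so the rotated curves give an isotopy of $F'$ to
$$F'=P\bigl(S^*,\{[x_j,x_j']\}_j\bigr),\qquad S^*=S\sqcup\bigsqcup_j\{x_j'\}\times B^2\subset D\times B^2,\tag{1}$$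
for a large round disk $D\supset D_1$. Since $S^*$ is a 2-dimensional braid of degree $2n$, Lemma 1 finishes the proof. $\square$

In (1), $F'$ carries the $B^2$-orientation on $S$ and the opposite one on the sheets $\{x_j'\}\times B^2$.

## 2. Non-orientable plats and the normal Euler number

The proof of Proposition 1 cannot start for a non-orientable surface: a closure is an oriented surface with disks glued on, so it is always orientable. Plat closures have more freedom. Take the annulus $S_{\mathrm{tube}}$ of Section 1. Its plat closure glues to it one further annulus $A_1$, so it is a torus or a Klein bottle. Suppose an orientation of $A_1$ agreed with the $B^2$-orientation along both circles. Then both circles of $\partial A_1$, with the boundary orientation of $A_1$, would run clockwise. But the boundary circles of an oriented annulus run in opposite directions. So the plat closure of $S_{\mathrm{tube}}$ is a *Klein bottle*.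

There is one restriction on non-orientable plats. For a surface-knot $F$, the *normal Euler number* $e(F)$ is the signed number of zeros of a generic section of the normal bundle. At a zero, choose a local orientation of $F$ and orient the normal plane so that both together give the orientation of $\mathbb R^4$; the sign of the zero does not depend on the choice. If the normal bundle has a nowhere zero section, then $e(F)=0$. For orientable $F$ always $e(F)=0$. The standard projective planes $P_\pm$ have $e=\pm2$, and $e$ is additive under connected sum, so $e(P_+\#P_-)=0$. It is a known fact that every component of a plat closure has normal Euler number zero. Conjecture 2.3 of "Plat presentation of surface-links and their invariants" (https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2322-09.pdf) asserts that this is the only restriction: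

> *Every surface-link, each of whose components $F$ satisfies $e(F)=0$, has a genuine plat presentation.*

The answer is that the conjecture is false.

**Theorem 1.** There is a Klein bottle $K\subset\mathbb R^4$ with $e(K)=0$ that has no genuine plat presentation. Hence Conjecture 2.3 is false.

Two further results complete the picture. Neither is used for Theorem 1.

**Theorem 3.** Let $T$ be a finite list of connected closed surfaces of even Euler characteristic. Every surface-link of type $T$ with all normal Euler numbers $0$ has a genuine plat presentation if and only if all members of $T$ are orientable. Moreover, for each even $h\ge2$ there are infinitely many pairwise inequivalent surface-knots of non-orientable genus $h$ with $e=0$ and without a genuine plat presentation.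

By Whitney's congruence $e(F)\equiv2\chi(F)\pmod 4$ for connected $F$, the condition $e(F)=0$ forces $\chi(F)$ to be even, so Theorem 3 covers all relevant types.

**Theorem 4.** A surface-link has a genuine plat presentation if and only if it is equivalent to one obtained from an orientable surface-link by surgery along finitely many disjoint 1-handles.

(Handles and surgery are defined in Section 8. Theorem 2 is the obstruction, in Section 4.)

## 3. The circles at the tops of the wickets

For a connected closed non-orientable surface $F$ of genus $h$ we have $H_1(F;\mathbb Z)\cong\mathbb Z^{h-1}\oplus\mathbb Z/2$. Let $\tau_F$ be the unique element of order $2$. For the Klein bottle, $H_1=\langle a,b\mid 2a=0\rangle$ and $\tau=a$. In the example of Section 2, $S_{\mathrm{tube}}$ is an annulus whose two boundary circles are both parallel to the top circle $C$ of $A_1$, and both run counterclockwise; so $2[C]=0$. The next lemma says that this is general, and that $C$ is special outside the surface too.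

**Lemma 2.** Let $\widetilde S=S\cup A$ be a plat closure, and let $C_k\subset A_k$ be the circle swept out by the top of the $k$-th wicket.

1. $C_k$ has arbitrarily close parallel loops $C_k'\subset\mathbb R^4\setminus\widetilde S$ that are null-homotopic in $\mathbb R^4\setminus\widetilde S$.
2. If $F_0$ is a non-orientable component of $\widetilde S$ and the $C_k$ are oriented by increasing $t$, then $\sum_{C_k\subset F_0}[C_k]=\tau_{F_0}$ in $H_1(F_0;\mathbb Z)$.

*Proof.* **Part 1: push the circle outward and over the top.** Let $p_k$ be the midpoint of $x_{2k-1}x_{2k}$ and $\rho_k<2$ the radius at the top, so $C_k=\{p_k\}\times\{|z|=\rho_k\}$. Put $C_k'=\{p_k\}\times\{|z|=\rho_k+\varepsilon\}$. Over $p_k$ there is only the $k$-th wicket, at its top, and $S$ lies over $|z|\le1$. So $\{p_k\}\times\{|z|>\rho_k\}$ misses $\widetilde S$, and $C_k'$ expands there to $\{p_k\}\times\{|z|=3\}$. Since $\widetilde S\subset D^2\times\{|z|\le2\}$, we may move the first coordinate, at $|z|=3$, to a point $p'\notin D^2$, and then contract the circle in $\{p'\}\times\mathbb C$.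

**Part 2a: twice the sum vanishes.** Give $S$ the $B^2$-orientation and put $S_0=S\cap F_0$. Then $\partial S_0$ consists of both boundary circles of each $A_k\subset F_0$, all oriented by increasing $t$, and both are homotopic in $A_k$ to $C_k$ as oriented loops. Hence $0=[\partial S_0]=2\sum_{C_k\subset F_0}[C_k]$.

**Part 2b: the sum is nonzero mod 2.** As for the Klein bottle of Section 2, an orientation of $A_k$ cannot agree with that of $S$ along both of its boundary circles: those circles, with the boundary orientation of $A_k$, would then both be directed by decreasing $t$, while the boundary circles of an oriented annulus are antiparallel. So $F_0\setminus\bigcup C_k$ carries the orientation extending that of $S$, and this orientation flips across each $C_k$. A loop in $F_0$ transverse to $\bigcup C_k$ therefore reverses orientation if and only if it meets $\bigcup_{C_k\subset F_0}C_k$ in an odd number of points. Since $F_0$ contains an orientation-reversing loop, $\sum[C_k]$ has odd intersection number with some loop, so it is nonzero mod $2$. A nonzero class killed by $2$ is $\tau_{F_0}$. $\square$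

So in a plat, the class $\tau_{F_0}$ is a sum of classes with null-homotopic push-offs. The first thing to try is to contradict this with homology, and homology cannot do it. By Alexander duality $H_1(\mathbb R^4\setminus F_0)\cong H^2(F_0;\mathbb Z)\cong\mathbb Z/2$, generated by a meridian $\mu$. If $q$ is a push-off of a loop in $F_0$, so is $q\mu$, and one of the two is zero in $\mathbb Z/2$. So in *any* non-orientable surface-knot every loop has a null-homologous push-off. The difficulty is that the push-off is defined only up to meridians, and meridians generate the first homology. We need an invariant of the push-off that is blind to $\mu$ and yet not trivial.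

## 4. Eigenvalues on the line fixed by a meridian

Such an invariant comes from a representation $\rho$ into $SL(2)$ for which $\rho(\mu)$ fixes exactly one line: $\mu$ acts on that line trivially, while a push-off may act on it by a nontrivial scalar.

**Definition (the character $\chi_\rho$).** Let $F_0\subset\mathbb R^4$ be a smooth connected closed surface, $N$ a tubular neighborhood, $r:N\to F_0$ the projection, $G=\pi_1(\mathbb R^4\setminus F_0)$ with base point in $N\setminus F_0$, and $\mu$ a meridian (a circle fiber). The space $N\setminus F_0$ is homotopy equivalent to a circle bundle over $F_0$. So $r_*:\pi_1(N\setminus F_0)\to\pi_1(F_0)$ is onto with kernel generated by $\mu$, and transporting the fiber around a loop gives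
$$q\mu q^{-1}=\mu^{\pm1}\qquad\text{for all }q\in\pi_1(N\setminus F_0).$$
Let $\mathbb F$ be a field and $\rho:G\to SL(2,\mathbb F)$ a homomorphism with $\rho(\mu)\ne I$ unipotent. Then $L=\ker(\rho(\mu)-I)=\ker(\rho(\mu)^{-1}-I)$ is a line. For $q\in\pi_1(N\setminus F_0)$, mapped to $G$, the matrix $\rho(q)$ carries $L$ to $\ker(\rho(\mu)^{\pm1}-I)=L$. Let $d(q)\in\mathbb F^\times$ be its eigenvalue on $L$. Then $d$ is a homomorphism with $d(\mu)=1$, so it factors through $\pi_1(F_0)$ and, $\mathbb F^\times$ being abelian, through a homomorphism
$$\chi_\rho:H_1(F_0;\mathbb Z)\to\mathbb F^\times.$$
To compute $\chi_\rho([C])$: take any push-off of $C$ in $N\setminus F_0$, join it to the base point inside $N\setminus F_0$, and read off the eigenvalue on $L$. An example with a nontrivial value is at the end of Section 5.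

**Theorem 2.** Let $F$ be the image of a plat closure under a homeomorphism of $\mathbb R^4$, and let $F_0$ be a smooth non-orientable component of $F$. Then $\chi_\rho(\tau_{F_0})=1$ for every $\rho$ as above.

*Proof.* Let $h$ be a homeomorphism with $h(\widetilde S)=F$, and consider those $k$ with $h(C_k)\subset F_0$. For small $\varepsilon$ the loop $h(C_k')$ lies in $N\setminus F_0$, and $r\circ h(C_k')$ is uniformly close to $h(C_k)$, hence homotopic to it in $F_0$. Join $h(C_k')$ to the base point inside $N\setminus F_0$ to get $q_k\in\pi_1(N\setminus F_0)$. By Lemma 2(1), $h(C_k')$ is null-homotopic in $\mathbb R^4\setminus F\subset\mathbb R^4\setminus F_0$, so $q_k$ maps to $1\in G$ and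
$$\chi_\rho([h(C_k)])=d(q_k)=1 .$$
By Lemma 2(2), applied to the component $h^{-1}(F_0)$ of $\widetilde S$ and pushed forward by $h$, we have $\tau_{F_0}=\sum_k[h(C_k)]$. Hence $\chi_\rho(\tau_{F_0})=1$. $\square$

It remains to find a non-orientable surface with $e=0$ and a representation with $\chi_\rho(\tau)=-1\neq1$.

## 5. The trefoil group in $SL(2,5)$

Let $k=\{\frac1{\sqrt2}(e^{2i\theta},e^{3i\theta})\}\subset S^3\subset\mathbb C^2$ be the trefoil, $*=(1,0)\in S^3\setminus k$, and
$$\pi=\pi_1(S^3\setminus k,*)=\langle x,y\mid xyx=yxy\rangle$$
with $x,y$ meridians. Orient $k$ so that $x$ is a positive meridian. Note that $y=(xy)x(xy)^{-1}$.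

**Step 1: a representation with unipotent meridians.** Let
$$A=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad B_c=\begin{pmatrix}1&0\\c&1\end{pmatrix},\quad AB_cA=\begin{pmatrix}1+c&2+c\\c&1+c\end{pmatrix},\quad B_cAB_c=\begin{pmatrix}1+c&1\\c^2+2c&1+c\end{pmatrix}.$$
Comparing entries, $AB_cA=B_cAB_c$ if and only if $c=-1$. So over $\mathbb F_5$ there is a homomorphism $\rho:\pi\to SL(2,5)$ with $\rho(x)=A$, $\rho(y)=B_{-1}$. The powers of $A$ and $B_{-1}$ are all the elementary matrices over $\mathbb F_5$, and these generate $SL(2,5)$; so $\rho$ is onto. Moreover
$$\rho\bigl((xyx)^2\bigr)=\begin{pmatrix}0&1\\-1&0\end{pmatrix}^2=-I.$$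

**Step 2: a push-off of $k$ is mapped to $-I$.** The circle action $e^{i\theta}\cdot(z_1,z_2)=(e^{2i\theta}z_1,e^{3i\theta}z_2)$ preserves $k$, which is an orbit, and $S^3\setminus k$. Let $c\in\pi$ be the class of the loop $\theta\mapsto e^{i\theta}\cdot*=(e^{2i\theta},0)$.

* For a loop $\delta$ at $*$ in $S^3\setminus k$, the map $(\theta,s)\mapsto e^{i\theta}\cdot\delta(s)$ of a torus shows that $c$ commutes with $[\delta]$. So $c$ is central.
* Let $k'$ be an orbit near $k$ through a point $p$, and $\epsilon$ any path in $S^3\setminus k$ from $*$ to $p$. The homotopy $e^{i\theta}\cdot\epsilon(s)$ shows $[\epsilon k'\epsilon^{-1}]=c$.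
* In $H_1(S^3\setminus k)=\mathbb Z$ the class $c$ becomes $\pm2\,\mathrm{lk}(\{z_2=0\},k)=\pm6$: the loop runs twice around $\{z_2=0\}$, and $z_2$ has winding number $3$ along $k$.
* Put $a=xyx$, $b=xy$. Then $a^2=xyx\cdot yxy=b^3$, and $x=b^{-1}a$, $y=a^{-1}b^2$; substituting these into the braid relation gives back $a^2=b^3$, so $\pi=\langle a,b\mid a^2=b^3\rangle$. The element $a^2$ is central, and $\pi/\langle a^2\rangle=\mathbb Z/2*\mathbb Z/3$ has trivial center. So the center of $\pi$ is generated by $a^2=(xyx)^2$, which maps to $6$ in $\mathbb Z$ and so has infinite order.

Hence $c=(xyx)^{\pm2}$, and for every choice of connecting path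
$$\rho([k'])=-I.\tag{2}$$

**Step 3: reversing $k$ does not change $\rho$, up to conjugation.** Complex conjugation $f_0(z_1,z_2)=(\bar z_1,\bar z_2)$ negates two of the four real coordinates, so it preserves the orientation of $S^3$. It fixes $*$ and maps $k$ to itself reversing its orientation. Let $\alpha=(f_0)_*:\pi\to\pi$. Since $f_0$ preserves linking numbers and reverses $k$, $\alpha(x)$ is a negative meridian of $k$, hence conjugate to $x^{-1}$.

**Lemma 3.** There is $u\in SL(2,5)$ with $u\,\rho(\alpha(\gamma))\,u^{-1}=\rho(\gamma)$ for all $\gamma\in\pi$.

*Proof.* Let $\sigma=\rho\circ\alpha$, which is onto. Then $\sigma(x)$ is conjugate to $A^{-1}$. Let $h=\mathrm{diag}(2,3)$, of determinant $6=1$. Conjugation by $h$ multiplies the $(1,2)$ entry by $2\cdot3^{-1}=4=-1$, so $hA^{-1}h^{-1}=A$. Thus, after a conjugation in $SL(2,5)$, $\sigma(x)=A$. As $y$ is conjugate to $x$, $\sigma(y)\ne I$ is unipotent. Its fixed line is not $\langle e_1\rangle$, since otherwise the image of $\sigma$ would consist of upper unitriangular matrices and be abelian. So the fixed line is spanned by some $(s,1)^T$. Conjugating by $\begin{pmatrix}1&-s\\0&1\end{pmatrix}$, which commutes with $A$, makes $\sigma(y)$ fix $e_2$,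 so $\sigma(y)=B_c$ with $c\ne0$. The braid relation forces $c=-1$ by Step 1. The conjugated $\sigma$ now agrees with $\rho$ on $x$ and $y$. $\square$

This is where the field matters. A matrix conjugating $A^{-1}$ to $A$ preserves $\langle e_1\rangle$, so it is upper triangular with diagonal $(s,s^{-1})$, and it multiplies the $(1,2)$ entry by $s^2$. So $-1$ must be a square. Also (2) is useful only if $-1\ne1$. The smallest prime field with both properties is $\mathbb F_5$.

**Example of $\chi_\rho$.** Let $B$ be $S^3$ minus an open ball around $*$. The torus $S^1\times k$ lies in $S^1\times B\cup D^2\times S^2=\partial(D^2\times B^3)=S^4$. The group of its complement is $\pi\times\mathbb Z$ with the factor $\mathbb Z=\pi_1(S^1)$ killed by $D^2\times S^2$, that is, $\pi$. A push-off of $\{0\}\times k$ goes to $-I$ by (2), so $\chi_\rho([k])=-1$. This does not contradict Theorem 2, because the torus is orientable. To make $[k]$ a class of order two we shall bring $k$ back reversed after one turn around $S^1$, and we must make sure that $\rho$ survives.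

## 6. A Klein bottle fibered by trefoils

If $k$ comes back by a diffeomorphism $f$ inducing $\varphi$ on $\pi$, the group of the complement will be $\pi$ modulo the relations $\gamma=\varphi(\gamma)$. So we need $\rho\circ\varphi=\rho$ exactly, not only up to conjugation. This is a real condition. For the automorphism $x\mapsto x^{-1}$, $y\mapsto y^{-1}$, the quotient is $\langle x,y\mid xyx=yxy,\ x^2=y^2=1\rangle=S_3$, where $(xyx)^2=1$: nothing is left of the element that $\rho$ sends to $-I$. So $f_0$ has to be modified by the inner automorphism that Lemma 3 prescribes.

**Step 1: change $\alpha$ by an inner automorphism.** As $\rho$ is onto, choose $g\in\pi$ with $\rho(g)=u$. Let $\gamma:[0,1]\to S^3\setminus k$ be a smooth loop at $*$ representing $g^{-1}$. Its graph is an embedded arc in $S^3\times[0,1]$, so there is a time-dependent vector field, compactly supported in $S^3\setminus k$, with value $\gamma'(t)$ at $(\gamma(t),t)$. Let $\Psi_t$ be its flow: $\Psi_0=\mathrm{id}$, $\Psi_t(*)=\gamma(t)$, and $\Psi_t=\mathrm{id}$ near $k$. For a loop $\delta$ at $*$, the loops $\Psi_t(\delta)$ are based at $\gamma(t)$, so $[\delta]=[\gamma](\Psi_1)_*[\delta][\gamma]^{-1}$, i.e. $(\Psi_1)_*[\delta]=g[\delta]g^{-1}$.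 Put $P=\Psi_1$.

**Step 2: make the map trivial near $*$.** $P\circ f_0$ is an orientation-preserving diffeomorphism fixing $*$. In a chart at $*$, its restriction to a small ball is isotopic, through embeddings fixing $*$, to its differential (via $v\mapsto\tau^{-1}(Pf_0)(\tau v)$, $\tau\to0$), and then to the inclusion, since $GL^+(3,\mathbb R)$ is connected. By isotopy extension, with support near $*$ and off $k$, $P\circ f_0$ is isotopic rel $*\cup k$ to a diffeomorphism $f$ that is the identity on a neighborhood of a small ball $B_0\ni*$. The isotopy fixes $*$ and preserves $S^3\setminus k$, so $\varphi:=f_*=g\,\alpha(\cdot)\,g^{-1}$ on $\pi$. With Lemma 3, $\rho(\varphi(\gamma))=u\rho(\alpha(\gamma))u^{-1}=\rho(\gamma)$. In summary,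
$$\rho\circ\varphi=\rho,\qquad f(k)=k\ \text{with orientation reversed},\qquad f\ \text{preserves the orientation of }S^3.\tag{3}$$

**Step 3: the surface.** Let $B=S^3\setminus\mathrm{int}\,B_0\cong B^3$ and $M_f=[0,1]\times B/(1,y)\sim(0,f(y))$, so $\partial M_f=S^1\times S^2$. By Cerf's theorem $\pi_0\mathrm{Diff}(B^3\ \mathrm{rel}\ \partial)=0$ (LNM 53, 1968), $f|_B$ is isotopic to the identity rel $\partial B$. So $M_f\cong S^1\times B^3$ rel boundary, and
$$X=M_f\cup_{S^1\times S^2}(D^2\times S^2)\cong\partial(D^2\times B^3)=S^4 .$$
Let $K\subset M_f\subset X$ be the mapping torus of $f|_k$. Removing a point of $X\setminus K$ gives $K\subset\mathbb R^4$. As $f|_k$ reverses orientation, $K$ is a Klein bottle. Its homology is $H_1(K;\mathbb Z)=\langle a,b\mid 2a=0\rangle$ with $a=[\{0\}\times k]$, so $\tau_K=a$.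

**Step 4: $e(K)=0$.** We construct a nowhere zero normal section. The normal bundle of $K$ is the mapping torus of $df$ acting on the normal bundle $\nu$ of $k$ in $S^3$. Let $s$ be a nowhere zero section of $\nu$ whose push-off $k_s$ satisfies $\mathrm{lk}(k,k_s)=0$. The section $df(s)$ has push-off $f(k_s)$, and $\mathrm{lk}(f(k),f(k_s))=\mathrm{lk}(k,k_s)=0$. Here $f(k)$ is $k$ reversed; reversing both curves does not change the linking number, so $df(s)$ also has linking number $0$ with respect to $k$. Homotopy classes of nowhere zero sections of the trivial plane bundle $\nu$ over a circle form a $\mathbb Z$-torsor, and the linking number distinguishes them. So there is a homotopy $s_t$ of nowhere zero sections with $s_0=df(s)$ and $s_1=s$. Since $df(s_1)=s_0$, the $s_t$ fit together over the mapping torus to a nowhere zero section of the normal bundle of $K$. Hence $e(K)=0$.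

**Step 5: the group.** Since $f$ is the identity near $B_0$, a radial path in $B_0$ from $*$ to a point $*'\in\partial B$ identifies $\pi$ with $\pi_1(B\setminus k,*')$, compatibly with $f_*$. The complement $M_f\setminus K$ is the mapping torus of $f|_{B\setminus k}$, so its group is $\pi$ with one more generator $t=[S^1\times*']$ acting on $\pi$ by $\varphi^{\pm1}$. Gluing in the simply connected $D^2\times S^2$ along $S^1\times S^2$ kills $t$, and removing a point from a 4-manifold does not change $\pi_1$. So
$$\pi_1(\mathbb R^4\setminus K)=\pi\big/\langle\langle\gamma^{-1}\varphi(\gamma):\gamma\in\pi\rangle\rangle .$$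
By (3), $\rho$ descends to $\bar\rho:\pi_1(\mathbb R^4\setminus K)\to SL(2,5)$.

**Step 6: the character.** A meridian of $k$ in the fiber is a meridian of $K$, and $\bar\rho(x)=A\neq I$ is unipotent. Meridians of the connected surface $K$ are conjugate up to inversion, so all are sent to nontrivial unipotents and $\chi_{\bar\rho}$ is defined. For an orbit $k'$ close to $k$ (and $B_0$ small), $\{0\}\times k'\subset N\setminus K$ projects in $K$ to a loop homotopic to $\{0\}\times k$ up to orientation, which is irrelevant as $2a=0$. Joined to the base point by any path, it is sent by $\bar\rho$ to a conjugate of $-I$, i.e. to $-I$, by (2). Hence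
$$\chi_{\bar\rho}(\tau_K)=\chi_{\bar\rho}(a)=-1\ne1\in\mathbb F_5.\tag{4}$$

**Proof of Theorem 1.** $K$ is a Klein bottle with $e(K)=0$. If it had a genuine plat presentation, it would be the image of a plat closure under a homeomorphism of $\mathbb R^4$, and Theorem 2 would give $\chi_{\bar\rho}(\tau_K)=1$, against (4). $\square$

**Both categories.** The argument used only a *homeomorphism* carrying a plat closure onto a surface with a smooth component. Take a smooth triangulation of $\mathbb R^4$ with $K$ as a subcomplex. By Whitehead's uniqueness theorem there is a homeomorphism of $\mathbb R^4$, PL from this structure to the standard one; let $K_{PL}$ be the image of $K$. It is locally flat: at any point $v$ of $K$, the derivatives of the simplices containing $v$ give a piecewise linear embedding of a neighborhood of $v$ into $T_v\mathbb R^4$ that carries $K$ into the plane $T_vK$. Its normal Euler number is still $0$, since $e$ is a self-intersection number with twisted coefficients and is preserved up to sign by homeomorphisms of the pair. If $K_{PL}$ were PL equivalent to a plat closure, a homeomorphism of $\mathbb R^4$ would carry that plat closure to $K$, which Theorem 2 excludes. The same argument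 applies to the surface-links of the next section.

## 7. Higher genus, several components, infinitely many examples

**Proof of Theorem 3.** The "if" part is Proposition 1.

**Step 1: the surfaces $F_{g,i}$.** Let $\Sigma_g$ be the standard oriented surface of genus $g$ in $\mathbb R^4$ (complement group $\mathbb Z$, generated by a meridian), and $J$ the spun trefoil, a 2-sphere with group $\pi$ in which $x$ is a meridian. Put
$$F_{g,i}=K\#\Sigma_g\#iJ .$$
It has $\chi=-2g$, hence non-orientable genus $2+2g$, and $e=0$. By van Kampen, $G_{g,i}=\pi_1(\mathbb R^4\setminus F_{g,i})$ is the pushout of $\pi_1(\mathbb R^4\setminus K)$ and $i$ copies of $\pi$ with meridians identified.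

**Step 2: the obstruction persists.** Mapping each copy of $\pi$ onto $\langle\mu\rangle$ by abelianization gives a surjection $G_{g,i}\to\pi_1(\mathbb R^4\setminus K)$ that is the identity on the first factor. Composing with $\bar\rho$ gives $\rho'$ with $\rho'(\mu)\neq I$ unipotent. Perform the connected sums away from $\{0\}\times k$ and $\{0\}\times k'$. The sphere and $\Sigma_g$ are orientable, so the connecting circles bound in homology on their side, and $H_1(F_{g,i})=H_1(K)\oplus H_1(\Sigma_g)$. So $\tau_{F_{g,i}}=a$. The loop $\{0\}\times k'$ is still a push-off of $\{0\}\times k$, and its $\rho'$-image is $-I$. Hence $\chi_{\rho'}(\tau_{F_{g,i}})=-1$, and by Theorem 2 no surface-link that contains $F_{g,i}$ as a component has a genuine plat presentation.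

**Step 3: "only if".** Suppose $T$ has a non-orientable member. Its Euler characteristic is even, so its genus is $2+2g$ for some $g\ge0$. Take the split union of $F_{g,0}$ with standard surfaces of the remaining types having $e=0$: standard oriented surfaces, and connected sums of copies of $P_+\#P_-$ for the non-orientable members, whose genera are even. This surface-link has type $T$ and all normal Euler numbers $0$, and it has no genuine plat presentation by Step 2.

**Step 4: infinitely many.** We count homomorphisms to $S_3$. The group $G_{g,i}$ is normally generated by $\mu$ and has abelianization $\mathbb Z/2$. If $\mu$ maps into the normal subgroup $A_3$, so does $G_{g,i}$; the homomorphism then factors through $\mathbb Z/2\to A_3\cong\mathbb Z/3$ and is trivial. Otherwise $\mu$ maps to a transposition. A homomorphism on $\pi_1(\mathbb R^4\setminus K)$ of this kind extends over each copy of $\pi$ in exactly $3$ ways: the image of $x$ is prescribed, $y$ must go to a transposition (being conjugate to $x$), and any two transpositions of $S_3$, equal or not, satisfy the braid relation. So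
$$|\mathrm{Hom}(G_{g,i},S_3)|=1+3^i\,n_K ,$$
where $n_K$ is the number of homomorphisms $\pi_1(\mathbb R^4\setminus K)\to S_3$ sending $\mu$ to a transposition. It is finite because the group is finitely generated, and $n_K\ge3$ because of $\pi_1(\mathbb R^4\setminus K)\to\mathbb Z/2\hookrightarrow S_3$. These numbers are distinct for distinct $i$. So for fixed $g$ the $F_{g,i}$ are pairwise inequivalent, of genus $h=2+2g$, with $e=0$, and by Step 2 without a genuine plat presentation. $\square$

## 8. Compressing a plat along its wickets

The rest of the notes proves Theorem 4. The arguments are again written smoothly; the tools (general position for arcs, isotopy extension, tubular neighborhoods) have standard PL counterparts, and in dimension four the smooth and the locally flat PL theories have the same equivalence classes of surface-links.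

**Definition (1-handles).** A *1-handle* on a surface-link $F'$ is an embedded 3-ball $H=D^2\times I$ with $H\cap F'=D^2\times\partial I$. (In this definition $D^2$ is an abstract disk.) *Surgery* along $H$ replaces $D^2\times\partial I$ by $\partial D^2\times I$. Equivalently, $H$ is an embedded 3-ball that meets $F'$ exactly in two disjoint disks of $\partial H$. The *core* is $\{pt\}\times I$. If $F'$ is oriented, $H$ is *compatible* if the orientation of $F'$ minus the attaching disks extends over the surgered surface, and *incompatible* otherwise.

For a round sphere in $\mathbb R^3\subset\mathbb R^4$, a straight solid cylinder through the ball is a compatible handle; surgery gives a torus. An incompatible handle appears in the following proof: for the Klein bottle $\widetilde S_{\mathrm{tube}}$ of Section 2, the surface $F'$ below is an annulus with two caps, i.e. a sphere, and the handle must be incompatible because surgery along it produces a Klein bottle.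

**Proof of "only if" in Theorem 4.** Let $F=S\cup A$ be a plat closure, with $p_k,\rho_k,C_k$ as in the proof of Lemma 2. The contraction in that proof can be made into an embedded disk. For $\Lambda$ large let
$$\Delta_k=\{p_k\}\times\{\rho_k\le|z|\le3\}\cup(p_k+[0,\Lambda]n)\times\{|z|=3\}\cup\{p_k+\Lambda n\}\times\{|z|\le3\}.$$
It is a disk with boundary $C_k$, and it meets $F$ exactly in $C_k$: the first part by the proof of Lemma 2, the second because $|z|=3>2$, the third because $p_k+\Lambda n\notin D^2$. Let $H_k\cong D^2\times I$ be the union of the translates of $\Delta_k$ by $\sigma\in[-\delta,\delta]$ in the $\ell$-direction, the inner radius of the translate being the height of the wicket over $p_k+\sigma$. For small $\delta$ the $H_k$ are disjoint, and $H_k\cap F=\partial D^2\times I$ is a neighborhood of $C_k$ in $A_k$. Replacing $\partial D^2\times I$ by $D^2\times\partial I$ for all $k$ gives a surface-link $F'$: each annulus $A_k$ is cut into two collars, each capped by a disk. So $F'$ is $S$ with each boundary circle capped by a disk. Since $S$ is orientable, so is $F'$. Moreover $H_k\cap F'=D^2\times\partial I$, and surgery along the 1-handles $H_k$ turns $F'$ back into $F$. $\square$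

## 9. A handle is determined by its core and its type

For the converse we shall replace given handles by others whose position is adapted to wickets. This is allowed by the following lemma.

**Lemma 4.** Let $F'$ be oriented, and let $(H_i)$, $(H_i')$ be two finite systems of disjoint 1-handles with the same types. Suppose their cores $\gamma_i,\gamma_i'$ coincide near their end points, and the remaining parts are homotopic rel end points in $\mathbb R^4\setminus F'$. Then the two surgered surfaces are equivalent.

*Proof.* **Step 1: make the cores equal.** Perturb the homotopies of the remaining parts, fixed near the ends, to be generic in the 4-manifold $\mathbb R^4\setminus F'$. Double points at a common time, between two arcs, on one arc, or with the fixed end pieces, have expected dimension $1+1+1-4<0$. Singular points have expected dimension $1+1-4<0$. So the homotopy is an isotopy of disjoint arcs. By isotopy extension off $F'$ we may assume $\gamma_i=\gamma_i'$.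

**Step 2: make the handles thin and linear.** Replacing $D^2$ by a smaller disk $D_r^2$ around the core changes the surgered surface by an isotopy, since the surfaces for varying $r$ form a family of embedded surfaces. Choose disjoint charts around the cores with coordinates $(s,v)$, $s\in(-\epsilon,1+\epsilon)$, $v\in\mathbb R^3$ small, in which $\gamma_i=\{v=0,\ 0\le s\le1\}$ and $F'$ is $\{s\in\{0,1\},\ v_3=0\}$. A thin handle is $H(\xi,s)=(a(\xi,s),b(\xi,s))$ with $a(0,s)=s$ and $b(0,s)=0$. For $0<\tau\le1$ put
$$H_\tau(\xi,s)=\bigl(a(\tau \xi,s),\ b(\tau \xi,s)/\tau\bigr).$$
This is $H$ composed with the injective maps $\xi\mapsto\tau \xi$ and $v\mapsto v/\tau$. The second preserves $F'$ within the chart, so $H_\tau$ is a 1-handle on $F'$ with the same core. As $\tau\to0$ it converges to $(s,\partial_\xi b(0,s)\xi)$, which is an embedding because $D^2\times s$ is transverse to the core. So we may assume that the handle is $\{(s,v):v\in E_s,\ |v|\le r\}$ for a path of planes $E_s\subset\mathbb R^3$ with $E_0=E_1=\mathbb R^2\times0=TF'$. (Elliptic shapes of the disks are made round by a further isotopy.)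

**Step 3: compare paths of planes.** Orient the planes $E_s$ continuously so that at $s=0$ they agree with $F'$. I claim that at $s=1$ the orientation is opposite to that of $F'$ if the handle is compatible, and equal to it otherwise. Indeed, let $\Delta_0,\Delta_1\subset F'$ be the attaching disks, oriented by $F'$. The boundary of $F'$ minus the disks is $-\partial\Delta_0-\partial\Delta_1$. So the orientation extends over $\partial D^2\times I$ if and only if this annulus has an orientation with boundary $\partial\Delta_0+\partial\Delta_1$. The boundary circles of an oriented annulus are antiparallel, so this happens exactly when $\Delta_0$ and $\Delta_1$ have opposite orientations in the product $D^2\times I$. This proves the claim.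

So two handles of the same type with the same core give two paths with the same end points in the space $S^2$ of oriented planes in $\mathbb R^3$. Since $S^2$ is simply connected, the paths are homotopic rel end points. For small $r$ the homotopy gives an isotopy of handles attached along fixed disks, all of them meeting $F'$ only there, since the disk at parameter $s$ lies in the slice $\{s\}\times\mathbb R^3$. Hence the surgered surfaces are equivalent. $\square$

Two freedoms will be used. An arc ending on $F'$ can be isotoped near its end, keeping $F'$ invariant, to leave $F'$ in a prescribed normal direction (the normal directions form a circle, which is connected), and its end points can be slid along $F'$, by isotopy extension. A handle is carried along by these ambient isotopies.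

## 10. A tube with two branch points

The surgered surface must again be braided. The following model does this for a handle between two constant sheets. It is the equation $w^2=q(z)$ of Section 1, with the handle filled in.

**Lemma 5.** Let $W\times E\subset D\times B^2$ with orientation-preserving coordinates $w=u'+iv'$ on $W\cong\{|w|\le3\}$ and $z=X+iY$ on $E\cong\{|z|\le2\}$. There is a 1-handle $H_{\mathrm{mod}}\subset W\times E$ on the two sheets $w=\pm1$, with core $[-1,1]\times\{0\}$, lying in $\{|u'|\le1\}$ and meeting $\{u'=\pm1\}$ only in its attaching disks, such that surgery along it gives a braided surface (after rounding corners) that coincides with the two sheets near $|z|=2$. It is compatible with the $B^2$-orientations of the sheets.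

*Proof.* **Step 1: the handle.** Let $\delta=u_0=\frac1{10}$ and
$$\mathcal B=\{(u,X,v):|u|\le u_0,\ X^2+v^2\le u^2+\delta^2\},$$
$$\mathcal B\to W\times E,\qquad (u,X,v)\mapsto\Bigl(\ w=\frac u{u_0}+iv\Bigl(1-\frac{u^2}{u_0^2}\Bigr),\quad z=X+iuv\ \Bigr).\tag{5}$$
For each $u$ the $(X,v)$-slice is a disk, so $\mathcal B\cong D^2\times I$ with core $X=v=0$. On $\mathcal B$ we have $X^2+v^2\le\frac1{50}$ and $|uv|\le\frac1{10}|v|$, so the image lies in $W\times E$, over $|z|<1$. The map is injective: $u$ and $X$ can be read off, and $v$ is recovered from $v(1-u^2/u_0^2)$ and $uv$, whose coefficients never vanish together. It is an immersion for the same reason: $\partial_u$ is the only coordinate field with a $u'$-component, $\partial_X$ maps to the $X$-direction, and $\partial_v$ maps to $(1-u^2/u_0^2)\partial_{v'}+u\,\partial_Y\ne0$. So the image $H_{\mathrm{mod}}$ is an embedded ball. It lies in $|u'|\le1$. For $u'=\pm1$ we have $u=\pm u_0$, hence $v'=0$; so $H_{\mathrm{mod}}$ meets $\{u'=\pm1\}$, and in particular the sheets $w=\pm1$, exactly in its end disks. The core is $w=u/u_0\in[-1,1]$, $z=0$.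

**Step 2: the end disks.** For $u=\pm u_0$ we have $Y=\pm u_0v$, so both end disks lie over the ellipse
$$\mathcal E=\{X^2+Y^2/u_0^2\le u_0^2+\delta^2\}$$
and project onto it bijectively. Surgery replaces the sheets over $\mathcal E$ by the image $T$ of the lateral boundary $\{X^2+v^2=u^2+\delta^2,\ |u|\le u_0\}$.

**Step 3: $T\to\mathcal E$ is a double branched covering.** A point of the lateral boundary over $z=X+iY$ satisfies
$$u^2-v^2=X^2-\delta^2,\quad uv=Y,\qquad\text{i.e.}\qquad (u+iv)^2=q(z):=X^2-\delta^2+2iY,\quad |u|\le u_0 .$$
Conversely, let $(u+iv)^2=q(z)$. If $u\ne0$, then $v=Y/u$ and
$$X^2+\frac{Y^2}{u^2}=u^2+\delta^2 .$$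
As a function of $|u|>0$ the left side is non-increasing and the right side is increasing, so $|u|\le u_0$ if and only if $X^2+Y^2/u_0^2\le u_0^2+\delta^2$, i.e. $z\in\mathcal E$, and $|u|=u_0$ if and only if $z\in\partial\mathcal E$. If $u=0$, then $Y=0$ and $X^2\le\delta^2$, so $z$ lies in the interior of $\mathcal E$. Thus the lateral boundary is exactly $\{(u+iv)^2=q(z),\ z\in\mathcal E\}$. The zeros $z=\pm\delta$ of $q$ are transverse and interior to $\mathcal E$. Near such a point $u+iv$ is a coordinate on the surface and the projection is $u+iv\mapsto q^{-1}\bigl((u+iv)^2\bigr)$ with a local inverse of $q$. So the projection is a double covering with two simple branch points. The map (5) preserves $z$, hence $T\to\mathcal E$ is the same branched covering.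

**Step 4: fitting together.** Near $\partial\mathcal E$ the two roots are distinct, and $T$ consists of two graphs of smooth functions of $z$, which equal $\pm1$ on $\partial\mathcal E$. So near $\partial\mathcal E$ the surgered surface is a pair of graphs of continuous functions that are smooth on either side; smoothing these functions rounds the corners and keeps the projection to $E$ a local homeomorphism there. The result is a braided surface, equal to the two sheets outside a neighborhood of $\mathcal E$. It is oriented by its projection to $E$, in agreement with the sheets, so the handle is compatible. $\square$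

When a simple arc $\eta\subset D\times\{e\}$ joins two sheets of a braided surface that is constant over a disk $E_*\ni e$, with interior off all sheets, take a disk neighborhood $W$ of $\eta$ meeting no other sheets and a disk $E\subset E_*$ around $e$. Choose coordinates with $\eta=[-1,1]\times\{0\}$, which is possible since an arc in the interior of a disk is standard. Write $H(\eta)$ for the resulting handle.

## 11. Threading handles through wickets

**Proof of "if" in Theorem 4.** The plan is to write the orientable surface as in (1), and to realize each handle as a chain of model tubes and wicket balls. Every wicket that the chain passes reverses orientation.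

**Step 1: only incompatible handles.** Let $F$ be obtained from an orientable $F'$ by surgery along disjoint 1-handles. Orient $F'$. Surgery along all compatible handles gives an oriented surface-link on which the remaining handles are still incompatible, since their attaching disks are untouched. So we may assume that all handles, with cores $\gamma_1,\dots,\gamma_r$, are incompatible.

**Step 2: normal form of $F'$.** By the proof of Proposition 1, $F'=P(S^*,\{[x_j,x_j']\})$ as in (1), with the $B^2$-orientation on $S$. Put $Q^*=\{x_j,x_j'\}$. We may assume that $S^*$ is $Q^*\times\{\cdot\}$ over the collar $\{\frac12\le|z|\le1\}$: straighten the sheets near $|z|=1$, shrink $S^*$ by $(w,z)\mapsto(w,\kappa z)$ with $\kappa$ decreasing from $1$ to $\frac12$, and insert constant sheets. Fix a disk $E_*$ in the interior of the collar, and a disk $R\subset\mathrm{int}\,D$ disjoint from $D_1$, from the points $x_j'$ and from the segments $[x_j,x_j']$. Then $R\times\mathbb C$ is disjoint from $F'$.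

**Step 3: $\pi_1(D\setminus Q^*)\to\pi_1(\mathbb R^4\setminus F')$ is onto**, where $D\setminus Q^*$ is the fiber over a point of $E_*$. This lets us move cores into a fiber. Let $pt\in\partial D$.

* *Inside.* Over $B^2$ minus the branch values, $(D\times B^2)\setminus S^*$ is a fiber bundle with fiber $D\setminus Q^*$ and section $\{pt\}\times B^2$, so its $\pi_1$ is generated by the fiber group and the loops of the section. Restoring the fibers over the branch values adds pieces of codimension 2, which is surjective on $\pi_1$, and the section loops become trivial in $\{pt\}\times B^2$. So $\pi_1(D\setminus Q^*)$ surjects onto $\pi_1((D\times B^2)\setminus S^*)$.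
* *Outside.* $(D\times\{|z|\ge1\})\setminus A=\bigl((D\times[1,\infty))\setminus w\bigr)\times S^1$ with $w$ a system of trivial arcs. The group of the complement of trivial arcs is generated by that of $(D\setminus Q^*)\times\{1\}$. So the outside group is generated by $\pi_1$ of $(D\setminus Q^*)\times S^1$, where the loop $\{pt\}\times S^1$ bounds in $\{pt\}\times B^2$.
* *Rest.* $(\mathbb R^2\setminus\mathrm{int}\,D)\times\mathbb C$ has $\pi_1$ generated by $\partial D$, which lies in the fiber.

The intersections of these pieces are connected, and over the collar the fibers are all identified, so van Kampen gives the claim.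

**Step 4: words for the cores.** Each component of $F'$ contains a component of $S$, hence a sheet $\{x_j\}\times E_*$. Slide the ends of $\gamma_i$ to points $(x_j,e)$ and $(x_{j'},e')$, with $x_j,x_{j'}\in Q_n$ depending on $i$ and all the points $e,e'\in E_*$ distinct. Fix simple arcs in $D$ from $x_j$, respectively $x_{j'}$, to $R$, with interiors off $Q^*\cup R$, and let $\gamma_i$ leave $F'$ along these arcs, in the fiber direction. Since $R\times E_*$ is contractible and off $F'$, it can serve as base point. By Step 3, $\gamma_i$ is homotopic, in the sense of Lemma 4, to the following path in $(D\setminus Q^*)\times E_*$: the first arc, then a word $g_1g_2\cdots g_{p-1}$, then the inverse of the second arc. Here each $g_l$ is trivial or $\pm$ a standard free generator of $\pi_1(D\setminus Q^*,R)$, represented by a simple loop encircling one point of $Q^*$. Adding a trivial letter if necessary, we take $p=p_i$ **odd**.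

**Step 5: arcs in $D$.** For each $i$ choose $p_i$ simple arcs $s^l\subset\mathrm{int}\,R$ from $y^l$ to $y'^l$, $1\le l\le p_i$, all of them, for all $i$, disjoint. We need simple arcs $\eta^0$ from $x_j$ to $y^1$ along the first fixed arc, $\eta^l$ from $y'^l$ to $y^{l+1}$ representing $g_l$ for $1\le l\le p-1$, and $\eta^p$ from $y'^p$ to $x_{j'}$ along the second fixed arc, with interiors disjoint from $Q^*$ and from all the $s$-arcs. They exist for the following reasons.

* If $g_l$ is trivial, use an arc in $R$ minus the $s$-arcs, which is connected.
* Otherwise take the simple arc outside $R$ that goes once around the required point, with ends $a\ne b$ on $\partial R$. Join $y'^l$ to $a$ by a simple arc in $R$ off the other $s$-arcs and off the rest of $s^l$. Together with $s^l$ it is a simple arc attached to $\partial R$ at one end. Such an arc and disjoint further simple arcs do not separate $R$, so $y^{l+1}$ can be joined to $b$ in the complement.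
* $\eta^0$ and $\eta^p$ are obtained by extending the fixed arcs inside $R$, off the $s$-arcs.

Different $\eta$'s may cross in $D$. Place all of them, for all $i$ and $l$, over distinct points of $E_*$, with $\eta^0,\eta^p$ over the chosen $e,e'$.

**Step 6: the handles $H_i$.** In Lemma 5 take the disks $E$ around these points disjoint, and the disks $W$ thin. The arc $\eta^l$ together with short end pieces of the $s$-arcs at its ends is a simple arc. So we may choose the coordinates on $W$ such that these end pieces are the real segments in $\{u'\le-1\}$ or $\{u'\ge1\}$, and $W$ meets the $s$-arcs nowhere else. For each $s^l$ let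
$$V(s^l)=\{(s^l(u),z):|z|\le1+\sqrt{u(1-u)}\}\subset R\times\mathbb C ,$$
a 3-ball bounded by the end disks $\{y^l,y'^l\}\times B^2$ and the annulus $A(s^l)$. Put
$$H_i=H(\eta^0)\cup V(s^1)\cup H(\eta^1)\cup V(s^2)\cup\dots\cup V(s^p)\cup H(\eta^p).$$

*It is a 1-handle on $F'$.* Over $E$, the ball $V(s^l)$ meets $W\times E$ only in real segments with $|u'|\ge1$ times $E$, while $H(\eta)$ lies in $|u'|\le1$ and touches $|u'|=1$ only in its attaching disks. So consecutive balls meet exactly in the attaching disk of $H(\eta^l)$ inside the end disk of the neighboring $V$. Near this disk both are graphs over $(u',X,Y)$-space, by (5) with $v'=0$ on $V$ and $v'=Y(1-u'^2)/(u_0u')$ on $H(\eta)$. These values agree at $|u'|=1$, so the union can be smoothed. All other pairs are disjoint: the $H(\eta)$ lie over disjoint disks $E$, the $V$'s lie over disjoint arcs, and the remaining $s$-arcs avoid $W$. Thus $H_i$ is an embedded 3-ball. The $V$'s lie in $R\times\mathbb C$, off $F'$, and $W\times E$ meets $F'$ only in the end sheets $x_j$ (for $\eta^0$) and $x_{j'}$ (for $\eta^p$). So $H_i$ meets $F'$ exactly in two attaching disks, on $\{x_j\}\times E_*$ and $\{x_{j'}\}\times E_*$. The $H_i$ are disjoint, by the same comparison.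

*Its core is $\gamma_i$ up to homotopy.* The core may be taken to run along $\eta^0,\dots,\eta^p$ and, between them, through the balls $V(s^l)\subset R\times\mathbb C$. Since $R\times\mathbb C$ is contractible and disjoint from $F'$, this core is homotopic in the sense of Lemma 4 to the first arc, the word $g_1\cdots g_{p-1}$, and the inverse of the second arc, that is, to $\gamma_i$. (The choice of core inside $H_i$ does not matter: $H_i$ minus its attaching disks is simply connected and disjoint from $F'$.)

*It is incompatible.* The sheets $x_j,x_{j'}$ lie in $S$ and carry the $B^2$-orientation in $F'$. Start with it at $x_j$ and extend it along the tube $\partial H_i$ minus the attaching disks. By Lemma 5, each $H(\eta^l)$ is compatible with the $B^2$-orientations of the sheets it joins. By Part 2b of the proof of Lemma 2, each passage through an annulus $A(s^l)$ reverses the orientation relative to that of $B^2$. As $p$ is odd, the orientation arriving at $x_{j'}$ is opposite to that of $F'$.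

So the given handles and the $H_i$ have the same types, and by Lemma 4, $F$ is equivalent to the surface obtained from $F'$ by surgery along all $H_i$.

**Step 7: the surgered surface is a generalized plat closure.** The part of $\partial H_i$ outside the attaching disks consists of the lateral boundaries of the $H(\eta^l)$, the disks $\{y^l,y'^l\}\times B^2$ minus the attaching disks of the tubes, and the annuli $A(s^l)$. So the surgered surface is
$$S_1\cup A(\text{all }s^l)\cup A(\{[x_j,x_j']\}_j),$$
where $S_1$ is obtained from $S^*\sqcup\bigsqcup\{y^l,y'^l\}\times B^2$ by surgery along all the $H(\eta^l)$. By Lemma 5, after rounding corners over $E_*\subset\mathrm{int}\,B^2$, away from the annuli, $S_1$ is a 2-dimensional braid: over each disk $E$ two constant sheets have been replaced by a braided piece with the same boundary, and all other sheets stay constant. The arcs $s^l$ and $[x_j,x_j']$ are disjoint simple arcs in $\mathrm{int}\,D$, since $R$ misses the segments, and they pair all the points of $\partial S_1$. Hence $F$ is equivalent to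
$$P\bigl(S_1,\ \{s^l\}\cup\{[x_j,x_j']\}_j\bigr),$$
and by Lemma 1 it has a genuine plat presentation. $\square$
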